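\title{Integer ratios of moduli in partitions into Beatty sequences}

\begin{abstract}
We prove a conjecture of Fraenkel: if $m\ge 3$ Beatty sequences $\lfloor\alpha_i n+\beta_i\rfloor$ with pairwise distinct moduli $\alpha_i$ partition the positive integers, then $\alpha_i/\alpha_j$ is an integer for some $i\ne j$. In fact all moduli are rational, the largest modulus $D$ is an integer, and $D/\alpha_i$ is an integer for every $i$. The proof compares absolute values in one well-chosen Fourier coefficient of the partition identity. The resulting inequality has almost no slack, and it forces divisibility relations among the densities.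
\end{abstract}

\section{Introduction}\label{sec:intro}

For real numbers $\alpha>0$ and $\beta$, the \emph{Beatty sequence} with \emph{modulus} $\alpha$ and shift $\beta$ is
\[
S(\alpha,\beta)=\bigl(\lfloor \alpha n+\beta\rfloor\bigr)_{n\ge1}.
\]
It has $X/\alpha+O(1)$ terms up to $X$, so we call $1/\alpha$ its \emph{density}. When $\alpha$ is an integer, $S(\alpha,\beta)$ is an arithmetic progression with difference $\alpha$; in general it is a progression with real difference, rounded down to integers. A family $S(\alpha_1,\beta_1),\dots,S(\alpha_m,\beta_m)$ \emph{partitions the positive integers} if every positive integer lies in exactly one of the sequences and each sequence takes every value at most once. The densities must then add up to $1$. What else does a partition force on the moduli?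

Write $e(t)=e^{2\pi i t}$, and suppose first that $m\ge2$ and all moduli are integers, the largest being $D\ge2$. Multiply the indicator function of a progression $a+pn$ by $e(-x/D)$ and average over $x$. The result is $e(-a/D)/p$ if $D\mid p$, and $0$ otherwise. The indicator functions add up to the constant $1$, for which the average is $0$. So the nonzero contribution of a progression with modulus $D$ must be cancelled, and only another progression with modulus $D$ can cancel it. Thus the largest modulus occurs twice, and integer moduli are never pairwise distinct. With fractional moduli, distinctness becomes possible.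

\begin{example}\label{ex:dyadic}
Let $m\ge2$, $D=2^m-1$, $\alpha_i=D/2^{m-i}$ and $\beta_i=1-2^{i-1}$ for $1\le i\le m$. For $1\le n\le 2^{m-i}$,
\[
\lfloor\alpha_in+\beta_i\rfloor=\Bigl\lfloor 2^in-2^{i-1}+1-\frac{n}{2^{m-i}}\Bigr\rfloor=2^{i-1}(2n-1),
\]
and these are the integers in $[1,D]$ divisible by $2^{i-1}$ but not by $2^i$. Replacing $n$ by $n+2^{m-i}$ adds $D$ to the value. Hence the $m$ sequences partition the positive integers, with densities $1/D,2/D,4/D,\dots,2^{m-1}/D$. For $m=3$ the sequences $S(\frac74,0)$, $S(\frac72,-1)$, $S(7,-3)$ occupy the residue classes $\{1,3,5,0\}$, $\{2,6\}$, $\{4\}$ modulo $7$.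
\end{example}

In the integer case two moduli have ratio $1$, and in Example~\ref{ex:dyadic} all ratios are powers of $2$. One is led to guess that some integer ratio is unavoidable. For two sequences the guess is wrong. By the Beatty--Rayleigh theorem, $S(\alpha_1,0)$ and $S(\alpha_2,0)$ partition the positive integers whenever $\alpha_1,\alpha_2>1$ are irrational and $1/\alpha_1+1/\alpha_2=1$; for $\alpha_1=\frac{1+\sqrt5}2$ and $\alpha_2=\alpha_1^2$ neither ratio is an integer. Rational moduli do not help: $S(\frac52,0)=(2,5,7,10,\dots)$ and $S(\frac53,-\frac13)=(1,3,4,6,8,9,\dots)$ occupy the classes $\{0,2\}$ and $\{1,3,4\}$ modulo $5$, and the ratios are $\frac32$ and $\frac23$. For three or more sequences the guess is a conjecture of Fraenkel, posed in \cite{slides}. If two moduli coincide it holds trivially with ratio $1$, so one assumes that they are distinct. We prove the conjecture.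

\begin{theorem}\label{thm:main}
Let $m\ge3$ and let $S(\alpha_i,\beta_i)$, $1\le i\le m$, partition the positive integers, with pairwise distinct moduli. Then $\alpha_i/\alpha_j\in\mathbb Z$ for some $i\ne j$.
\end{theorem}

The method gives more.

\begin{theorem}\label{thm:strong}
Under the hypotheses of Theorem~\ref{thm:main}, all $\alpha_i$ are rational, the largest modulus $D$ is an integer, and $D/\alpha_i\in\mathbb Z$ for every $i$. Moreover, at least three moduli have numerator exactly $D$ in lowest terms, and the densities $1/\alpha_i$ of the moduli with numerator $D$ sum to more than $1/2$.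
\end{theorem}

Thus the densities are $w_i/D$ with distinct positive integers $w_i$ such that $\sum_iw_i=D$ and $\min_iw_i=1$. The full conjecture of Fraenkel, that $\{w_1,\dots,w_m\}=\{1,2,4,\dots,2^{m-1}\}$ as in Example~\ref{ex:dyadic}, is not claimed here. In Theorem~\ref{thm:strong} the distinctness of the moduli is essential: splitting $S(\alpha_2,0)$ in a Beatty--Rayleigh pair into $S(2\alpha_2,0)$ and $S(2\alpha_2,-\alpha_2)$ gives a partition into three sequences with irrational moduli.

The proof extends the averaging argument for integer moduli. A Beatty sequence with fractional modulus is seen at many frequencies, so several different sequences may combine to cancel a given one, and we must compare sizes. Section~\ref{sec:fourier} computes them, and Section~\ref{sec:example} carries out the comparison in an example. For irrational moduli the comparison is exact (Section~\ref{sec:irrational}); for rational moduli (Sections~\ref{sec:rational}--\ref{sec:proofs}) it carries error terms, and the work lies in showing that they are too small to matter.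

\section{The partition identity in frequency space}\label{sec:fourier}

From now on $S(\alpha_j,\beta_j)$, $1\le j\le m$, is a partition as in Theorem~\ref{thm:main}, and $\gamma_j=1/\alpha_j$. Let $c_j(x)$ be the number of $n\ge1$ with $\lfloor\alpha_jn+\beta_j\rfloor=x$. The only consequence of the partition property that we use is
\begin{equation}\label{eq:partition}
\sum_{j=1}^m c_j(x)=1\qquad\text{for all sufficiently large integers }x.
\end{equation}
The equation $\lfloor\alpha_jn+\beta_j\rfloor=x$ means $(x-\beta_j)\gamma_j\le n<(x+1-\beta_j)\gamma_j$, and an interval $[u,v)$ contains $\lceil v\rceil-\lceil u\rceil$ integers, all positive if $u>0$. So there is an $X_0$ such that for $x\ge X_0$ both \eqref{eq:partition} holds and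
\[
c_j(x)=\gamma_j+b_j(x+1)-b_j(x),\qquad\text{where}\quad b_j(x)=\lceil (x-\beta_j)\gamma_j\rceil-(x-\beta_j)\gamma_j\in[0,1).
\]
Summing \eqref{eq:partition} over $X_0\le x<X$ gives $(X-X_0)\bigl(1-\sum_j\gamma_j\bigr)=\sum_j\bigl(b_j(X)-b_j(X_0)\bigr)$. The right side is bounded, so
\[
\sum_{j=1}^m\gamma_j=1,\qquad 0<\gamma_j<1,
\]
and then \eqref{eq:partition} says that $\sum_jb_j(x)$ is constant for $x\ge X_0$. The sawtooth functions $b_j$ thus carry the same information as the $c_j$, and their Fourier coefficients are simpler.

For a function $f$ on the positive integers and a real $\theta$, put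
\[
M_\theta(f)=\lim_{X\to\infty}\frac1X\sum_{x=1}^{X}f(x)\,e(-\theta x)
\]
when the limit exists. For $f(x)=e(\lambda x)$ it equals $1$ if $\lambda-\theta\in\mathbb Z$, and $0$ otherwise, because the geometric sum is then bounded. The next lemma shows that each $M_\theta(b_j)$ exists for $\theta\notin\mathbb Z$; since $\sum_jb_j$ is eventually constant,
\begin{equation}\label{eq:fourier}
\sum_{j=1}^mM_\theta(b_j)=0\qquad(\theta\notin\mathbb Z).
\end{equation}

\begin{lemma}\label{lem:coeff}
Let $\gamma>0$, $\beta\in\mathbb R$ and $b(x)=\lceil (x-\beta)\gamma\rceil-(x-\beta)\gamma$.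
\begin{itemize}
\item[(a)] Let $\gamma$ be irrational. If $\theta=k\gamma+l$ with integers $k\ne0$ and $l$, then $|M_\theta(b)|=\dfrac1{2\pi|k|}$. If $\theta\notin\mathbb Z+\gamma\mathbb Z$, then $M_\theta(b)=0$.
\item[(b)] Let $\gamma=q/p$ in lowest terms with $p\ge2$. If $p\theta\notin\mathbb Z$, then $M_\theta(b)=0$. If $\theta=a/p$ with $p\nmid a$, and $s$ is the least positive integer with $sq\equiv\pm a\pmod p$, then $s\le p/2$ and $|M_\theta(b)|=\dfrac1{2p\sin(\pi s/p)}$.
\end{itemize}
\end{lemma}

The two parts say nearly the same thing. A sequence is invisible at frequency $\theta$ unless $\theta$ is, modulo $1$, a multiple $\pm s\gamma$ of its density, and then the coefficient has size $1/(2\pi s)$: exactly in (a), and after replacing $\sin y$ by $y$ in (b).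

\begin{proof}
(a) We have $b(x)=B(\gamma x-\gamma\beta)$, where $B(t)=\lceil t\rceil-t$ has period $1$ and equals $1-t$ on $(0,1]$. Integration by parts gives $\hat B(k)=\int_0^1(1-t)e(-kt)\,dt=1/(2\pi ik)$ for $k\ne0$. Let $L=\hat B(k)e(-k\gamma\beta)$ if $\theta=k\gamma+l$, and $L=0$ if $\theta\notin\mathbb Z+\gamma\mathbb Z$; we show $M_\theta(b)=L$. Given $\varepsilon>0$, choose a trigonometric polynomial $T(t)=\sum_h\hat T(h)e(ht)$ with $\int_0^1|B-T|<\varepsilon$: replace the jump of $B$ by a steep linear piece, then approximate the resulting continuous periodic function uniformly. In $T(\gamma x-\gamma\beta)=\sum_h\hat T(h)e(-h\gamma\beta)e(h\gamma x)$ only the terms with $h\gamma-\theta\in\mathbb Z$ survive under $M_\theta$. As $\gamma$ is irrational, this means $h=k$ in the first case, and no term survives in the second. So $M_\theta$ of this function is $\hat T(k)e(-k\gamma\beta)$ or $0$, which is within $\varepsilon$ of $L$ since $|\hat T(k)-\hat B(k)|\le\int_0^1|B-T|$. Weyl's equidistribution theorem states that for irrational $\gamma$, real $c$ and Riemann integrable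 $F$ of period $1$, the averages of $F(\gamma x+c)$ over $1\le x\le X$ tend to $\int_0^1F$. Applied to $F=|B-T|$, it shows that the averages defining $M_\theta(b)$ are eventually within $3\varepsilon$ of $L$.

(b) Let $f=\lfloor q\beta\rfloor$. For integers $N$ and $h$, the inequality $N-ph\le q\beta$ is equivalent to $N-ph\le f$, so $\lceil (N-q\beta)/p\rceil=\lceil (N-f)/p\rceil$. Taking $N=qx$ and writing $\langle y\rangle\in\{0,\dots,p-1\}$ for the residue of $y$ modulo $p$, we get
\[
b(x)=\frac{\langle f-qx\rangle}p+\frac{q\beta-f}p .
\]
So $b$ has period $p$ and is a linear combination of the functions $e(hx/p)$, which gives the first claim. Let $\theta=a/p$ with $p\nmid a$, let $q\bar q\equiv1\pmod p$, and put $\xi=e(a\bar q/p)\ne1$. The constant term of $b$ contributes nothing, and averaging over one period with $x\equiv\bar q(f-y)$ gives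
\[
M_\theta(b)=\frac{e(-a\bar qf/p)}{p^2}\sum_{y=0}^{p-1}y\,\xi^y=\frac{e(-a\bar qf/p)}{p\,(\xi-1)},
\]
because $(\xi-1)\sum_{y=0}^{p-1}y\xi^y=(p-1)\xi^p-\sum_{y=1}^{p-1}\xi^y=(p-1)+1=p$. The solutions of $sq\equiv\pm a$ in $[1,p-1]$ are $\langle a\bar q\rangle$ and $p-\langle a\bar q\rangle$, so the least one is at most $p/2$, and $|\xi-1|=2|\sin(\pi a\bar q/p)|=2\sin(\pi s/p)$.
\end{proof}

The shifts $\beta_j$ affect only the arguments of the coefficients. We use only absolute values, so the shifts play no further role.

\section{An example: densities $2/17$, $3/17$, $5/17$, $7/17$}\label{sec:example}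

These four densities add up to $1$ and no ratio of two of them is an integer. Suppose that they came from a partition. A sequence is seen most strongly at the frequency equal to its own density, where $s=1$, so take $\theta=2/17$ in \eqref{eq:fourier}. For the sequence of density $r/17$ we need the least $s\ge1$ with $sr\equiv\pm2\pmod{17}$, which is the only solution with $s\le8$:
\[
5\cdot3=17-2,\qquad 3\cdot5=17-2,\qquad 7\cdot7=3\cdot17-2 .
\]
So $s=5,3,7$ for $r=3,5,7$. By \eqref{eq:fourier}, Lemma~\ref{lem:coeff}(b) and the triangle inequality,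
\[
\frac1{\sin(\pi/17)}\le\frac1{\sin(5\pi/17)}+\frac1{\sin(3\pi/17)}+\frac1{\sin(7\pi/17)} .
\]
The left side exceeds $17/\pi>5.4$. The angles on the right lie below $\pi/2$ and exceed $\pi/4$, $\pi/6$, $\pi/3$, so the right side is less than $\sqrt2+2+2/\sqrt3<4.6$. No such partition exists.

The failure is no accident. Write $sr=17k\pm2$. Since $r\nmid2$ we have $k\ge1$, hence $s\ge15/r$. With $\sin y$ replaced by $y$, the inequality and this bound read
\[
1\le\sum_r\frac1s\le\frac{3+5+7}{15}=1 .
\]
There is no slack, and the reason is that the densities add up to $1$. The terms $r=3$ and $r=5$ reach the bound because $3$ and $5$ divide $15$. But $7$ divides neither $17-2$ nor $17+2$, so $k\ge2$, and the largest term loses about half its size or more. To survive, the largest numerator $7$ would have to divide $d+q$ or $d-q$, with $d=17$, for each smaller numerator $q$. This is impossible for any $d$: the cases $q=2$ and $q=3$ together would make $7$ divide $3-2$ or $3+2$.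

\section{Irrational moduli cannot occur}\label{sec:irrational}

For irrational densities the coefficients are exactly $1/(2\pi|k|)$, and the chain of inequalities above holds with no approximation. Call an index $i$ \emph{primitive} if $\gamma_i/\gamma_j\notin\mathbb Z$ for all $j\ne i$; this is the analogue of the condition $r\nmid2$.

\begin{lemma}\label{lem:claim}
If $i$ is primitive and $\gamma_i$ is irrational, then all $\gamma_j$ are irrational, and for each $j\ne i$ there is a positive integer $K_{ij}$ with $K_{ij}\gamma_j=1-\gamma_i$.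
\end{lemma}

\begin{proof}
Take $\theta=\gamma_i$ in \eqref{eq:fourier}. Let $J$ be the set of $j\ne i$ such that $\gamma_j$ is irrational and $\gamma_i=k_j\gamma_j+l_j$ for some integers $k_j,l_j$; these are unique, and $k_j\ne0$. By Lemma~\ref{lem:coeff}, rational densities contribute nothing at an irrational frequency, only $i$ and the indices in $J$ contribute, and $|M_\theta(b_i)|=1/(2\pi)$. Hence $1\le\sum_{j\in J}1/|k_j|$. For $j\in J$ primitivity gives $l_j\ne0$, and since $0<\gamma_i<1$ we get $|k_j|\gamma_j=|\gamma_i-l_j|\ge1-\gamma_i$. Therefore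
\[
1\le\sum_{j\in J}\frac1{|k_j|}\le\frac{\sum_{j\in J}\gamma_j}{1-\gamma_i}\le\frac{\sum_{j\ne i}\gamma_j}{1-\gamma_i}=1 .
\]
Equality holds throughout. So $J$ contains every $j\ne i$, and $|k_j|\gamma_j=1-\gamma_i$.
\end{proof}

\begin{proposition}\label{prop:rational}
All moduli $\alpha_j$ are rational.
\end{proposition}

\begin{proof}
Suppose not, and let $\gamma_i$ be the smallest irrational density. If $\gamma_i=k\gamma_j$ with $j\ne i$ and $k\in\mathbb Z$, then $k\ge2$ because the densities are distinct, so $\gamma_j$ is irrational and smaller than $\gamma_i$. Hence $i$ is primitive, and by Lemma~\ref{lem:claim} all densities are irrational.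

Next, every index $j$ is primitive. Among the indices $l$ with $\gamma_j/\gamma_l\in\mathbb Z$, which include $l=j$, let $c$ have the smallest density, and write $\gamma_j=k\gamma_c$. Then $c$ is primitive, since $\gamma_c/\gamma_l\in\mathbb Z$ with $l\ne c$ would give $\gamma_j/\gamma_l\in\mathbb Z$ and $\gamma_l<\gamma_c$. If $j$ were not primitive, we would have $c\ne j$, and Lemma~\ref{lem:claim} would give $K_{cj}k\gamma_c=1-\gamma_c$, making $\gamma_c$ rational.

Finally, let $\gamma_t$ be the largest density and let $a\ne b$ be two indices other than $t$; here we use $m\ge3$. Subtracting $K_{bt}\gamma_t=1-\gamma_b$ from $K_{at}\gamma_t=1-\gamma_a$ shows that $\gamma_b-\gamma_a$ is an integer multiple of $\gamma_t$. But $0<|\gamma_b-\gamma_a|<\gamma_t$.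
\end{proof}

For distinct moduli this recovers a theorem of Graham \cite{graham}, which we do not use. For a Beatty--Rayleigh pair, Lemma~\ref{lem:claim} holds with $K_{12}=K_{21}=1$ and there is no contradiction.

\section{Rational moduli: the basic inequality}\label{sec:rational}

Write $\gamma_j=q_j/p_j$ in lowest terms, so that $\alpha_j=p_j/q_j$ and $p_j\ge2$. In the example all $p_j$ were equal. In general we want a frequency at which only sequences with one common value of $p_j$ are visible. A frequency with denominator $d$ is seen by the sequences with $d\mid p_j$. So let $d$ be one of $p_1,\dots,p_m$ that is \emph{maximal for divisibility}, meaning that $d\mid p_j$ implies $p_j=d$, and put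
\[
R=\{q_j:\ p_j=d\},\qquad \sigma=d-\sum_{r\in R}r .
\]
Because the moduli are distinct, the elements of $R$ correspond one to one to the sequences with $p_j=d$. They are coprime to $d$ and lie in $[1,d-1]$, and $\sigma/d\ge0$ is the total density of all other sequences. For distinct $q,r\in R$, let $s(q,r)$ be the least positive integer $s$ with $sr\equiv\pm q\pmod d$. It is coprime to $d$, since $q$ is, and $s(q,r)\le d/2$ by Lemma~\ref{lem:coeff}(b).

\begin{lemma}\label{lem:basic}
For every $q\in R$,
\begin{equation}\label{eq:basic}
\frac1{\sin(\pi/d)}\le\sum_{r\in R\setminus\{q\}}\frac1{\sin(\pi s(q,r)/d)} .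
\end{equation}
\end{lemma}

\begin{proof}
Take $\theta=q/d$ in \eqref{eq:fourier}. By Lemma~\ref{lem:coeff}(b), index $j$ contributes only if $d\mid p_jq$, that is $d\mid p_j$, that is $p_j=d$. The sequence of density $q/d$ contributes a term of absolute value $1/(2d\sin(\pi/d))$, and that of density $r/d$ one of absolute value $1/(2d\sin(\pi s(q,r)/d))$.
\end{proof}

\begin{remark}
Inequality \eqref{eq:basic} cannot be improved. In Example~\ref{ex:dyadic}, $d=2^m-1$ and $R=\{1,2,\dots,2^{m-1}\}$. For $q=1$, the relation $2^i\cdot2^{m-i}=d+1$ turns the right side into $\sum_{i=1}^{m-1}1/\sin(2^i\pi/d)$. Since $1/\sin y=\cot(y/2)-\cot y$ and $2^m\pi/d=\pi+\pi/d$, we have $\sum_{i=1}^{m}1/\sin(2^i\pi/d)=\cot(\pi/d)-\cot(\pi+\pi/d)=0$, and the term $i=m$ is $-1/\sin(\pi/d)$. So equality holds.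
\end{remark}

A first consequence is that $R$ cannot be small.

\begin{lemma}\label{lem:small}
\begin{itemize}
\item[(a)] For fixed $q\in R$, the numbers $s(q,r)$, $r\in R\setminus\{q\}$, are distinct and at least $2$.
\item[(b)] $|R|\ge3$, and if $|R|=3$ then $d<10$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Distinct $r,r'\in R$ satisfy $r\not\equiv r'\pmod d$ because they lie in $[1,d-1]$. They also satisfy $r\not\equiv-r'$: otherwise $r+r'=d$, two densities add up to $1$, and no room is left for a third sequence, contrary to $m\ge3$. Now $s(q,r)=1$ would give $r\equiv\pm q$, and $s(q,r)=s(q,r')=s$ would give $sr\equiv\pm sr'$, hence $r\equiv\pm r'$ as $s$ is coprime to $d$.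

(b) All angles $\pi s(q,r)/d$ lie in $(0,\pi/2]$, where the sine increases. If $|R|=1$, the right side of \eqref{eq:basic} is $0$. If $|R|=2$, it is a single term, smaller than the left side because $s\ge2$. Let $|R|=3$, suppose $d\ge10$, and put $y=\pi/d$. By (a), the two values of $s$ are at least $2$ and $3$, so \eqref{eq:basic} gives
\[
1\le\frac{\sin y}{\sin2y}+\frac{\sin y}{\sin3y}=\frac1{2\cos y}+\frac1{3-4\sin^2y}.
\]
But $\cos y\ge\cos(\pi/10)>0.95$, so $\sin^2y<0.1$, and the right side is below $\frac1{1.9}+\frac1{2.6}<1$.
\end{proof}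

Part (a) is the only place in the rational case where $m\ge3$ enters. For the pair $S(\frac52,0)$, $S(\frac53,-\frac13)$ we have $d=5$, $R=\{2,3\}$, $s(2,3)=1$, and \eqref{eq:basic} is an equality.

\begin{remark}
For $m=3$, Lemma~\ref{lem:small} determines the densities. All three sequences have $p_j=d$, so $d<10$ is the sum of three distinct positive integers coprime to $d$. Even $d$ is impossible, since three odd numbers have odd sum. For $d=9$, three residues $\pm1$ modulo $3$ with sum $0$ must be equal, and $1+4+7$ and $2+5+8$ exceed $9$. This leaves $d=7$ and $R=\{1,2,4\}$.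
\end{remark}

\section{Gains and losses}\label{sec:gains}

We now make the reasoning of Section~\ref{sec:example} precise. Call $q\in R$ \emph{minimal} if no $r\in R\setminus\{q\}$ divides $q$. For minimal $q$ and $r\in R\setminus\{q\}$, define the integer $k(q,r)$ by
\begin{equation}\label{eq:k}
s(q,r)\,r=k(q,r)\,d\pm q .
\end{equation}
The sign is determined: both signs would give $d\mid2q$, so $d\mid 2$, whereas $d\ge1+2+3$ by Lemma~\ref{lem:small}(b). The left side is positive and $q<d$, so $k(q,r)\ge0$, and $k(q,r)=0$ would give $r\mid q$. Hence $k(q,r)\ge1$; this is what minimality is for. Note also that $r\ge2$, since $1$ divides $q$.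

Thus $s(q,r)\ge(d-q)/r$. If $s(q,r)$ were equal to this bound and the sine equal to its argument, the term of $r$ in \eqref{eq:basic} would be $r/(\pi(1-\tau))$, where $\tau=q/d$. We measure each term against this ideal value and set
\[
X_q(r)=\frac1{\sin(\pi s(q,r)/d)}-\frac r{\pi(1-\tau)} .
\]
The ideal values do not add up to the left side of \eqref{eq:basic}, so the total excess must be positive. A term can exceed its ideal value only through the difference between $1/\sin y$ and $1/y$, and a term with $k(q,r)\ge2$ falls far below it. To quantify both effects, let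
\[
\phi(y)=\frac1{\sin y}-\frac1y\quad(0<y<\pi),\qquad
\eta_n=\phi\Bigl(\frac\pi n\Bigr)\quad(n\ge2),\qquad
\delta_n=\frac n{2\pi}-\phi\Bigl(\frac{2\pi}n\Bigr)\quad(n\ge3).
\]

\begin{lemma}\label{lem:phi}
The functions $\phi(y)$ and $\phi(y)/y$ are positive and increasing on $(0,\pi)$. The sequence $\eta_n$ is positive and decreasing, $\delta_n$ is increasing, $\eta_n<0.6/n$ for $n\ge3$, and $\delta_n>n/(2\pi)-1.2/n$ for $n\ge6$. Moreover,
\begin{gather*}
\eta_2<0.3634,\qquad\eta_3<0.1998,\qquad\eta_4<0.1410,\qquad\eta_5<0.1098,\\
\delta_4>0.273,\qquad\delta_5>0.540,\qquad\delta_6>0.755 .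
\end{gather*}
\end{lemma}

\begin{proof}
The partial fraction expansion of the cosecant gives, for $0<y<\pi$,
\[
\phi(y)=\sum_{n\ge1}\frac{(-1)^{n-1}\,2y}{n^2\pi^2-y^2}=\sum_{t\ge1}\Bigl(\frac2{\pi^{2t}}\sum_{n\ge1}\frac{(-1)^{n-1}}{n^{2t}}\Bigr)y^{2t-1},
\]
the double series being absolutely convergent. Each coefficient is an alternating sum of decreasing terms, hence positive. This gives the first sentence and the monotonicity of $\eta_n$ and $\delta_n$. The numerical bounds come from $\eta_n=1/\sin(\pi/n)-n/\pi$ and $\delta_n=n/\pi-1/\sin(2\pi/n)$, that is,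
\[
\eta_2=1-\tfrac2\pi,\quad\eta_3=\tfrac2{\sqrt3}-\tfrac3\pi,\quad\eta_4=\sqrt2-\tfrac4\pi,\quad\delta_4=\tfrac4\pi-1,\quad\delta_6=\tfrac6\pi-\tfrac2{\sqrt3},
\]
and, for $n=5$, from $\sin^2\frac\pi5=\frac{5-\sqrt5}8$ and $\sin^2\frac{2\pi}5=\frac{5+\sqrt5}8$. Since $\phi(y)/y$ increases, $\phi(y)\le(3y/\pi)\eta_3<0.6\,y/\pi$ for $y\le\pi/3$. Take $y=\pi/n$ with $n\ge3$ and $y=2\pi/n$ with $n\ge6$.
\end{proof}

\begin{lemma}\label{lem:X}
Let $q\in R$ be minimal and let $r\in R\setminus\{q\}$.
\begin{itemize}
\item[(i)] $\sum_{r'\in R\setminus\{q\}}X_q(r')>\sigma/\pi\ge0$.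
\item[(ii)] $X_q(r)\le\eta_r$.
\item[(iii)] If $k(q,r)\ge2$, then $r\ge3$ and $X_q(r)\le-\delta_r$.
\item[(iv)] If $q\ge2$ and $q\mid r$, then $k(q,r)\ge2$ and $r\ge4$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $s=s(q,r)$, $k=k(q,r)$, $\tau=q/d\in(0,1)$.

(i) The elements of $R\setminus\{q\}$ have sum $d-q-\sigma=d(1-\tau)-\sigma$. By \eqref{eq:basic} and $\sin(\pi/d)<\pi/d$, the sum in (i) exceeds
\[
\frac d\pi-\frac{d(1-\tau)-\sigma}{\pi(1-\tau)}=\frac\sigma{\pi(1-\tau)}\ge\frac\sigma\pi .
\]

(ii) From $s\ge(d-q)/r$ we get $y:=\pi(1-\tau)/r\le\pi s/d\le\pi/2$. Hence $1/\sin(\pi s/d)\le1/\sin y=r/(\pi(1-\tau))+\phi(y)$, and $\phi(y)\le\phi(\pi/r)=\eta_r$.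

(iii) Now $s\ge(2d-q)/r$, so $z:=\pi(2-\tau)/r\le\pi s/d\le\pi/2$. In particular $r\ge4-2\tau>2$, so that $z\le2\pi/r<\pi$. Therefore
\[
X_q(r)\le\phi(z)+\frac r{\pi(2-\tau)}-\frac r{\pi(1-\tau)}=\phi(z)-\frac r{\pi(1-\tau)(2-\tau)}\le\phi\Bigl(\frac{2\pi}r\Bigr)-\frac r{2\pi}=-\delta_r .
\]

(iv) If $q\mid r$, then \eqref{eq:k} gives $q\mid kd$, so $q\mid k$ as $\gcd(q,d)=1$. Since $k\ge1$, we get $k\ge q\ge2$; and $r\ge2q\ge4$.
\end{proof}

The possible gains $\eta_r$ are of order $1/r$, so together they grow at most like the logarithm of $\max R$, while the loss $\delta_r$ is linear in $r$. The largest element of $R$ therefore cannot afford a loss. The assumption $1\notin R$ below guarantees $q\ge2$, which the small cases need.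

\begin{lemma}\label{lem:Q}
Assume that $1\notin R$ and $Q=\max R\ge5$. If $q\ne Q$ is minimal in $R$, then $k(q,Q)=1$; consequently $Q\mid d+q$ or $Q\mid d-q$.
\end{lemma}

\begin{proof}
Suppose $k(q,Q)\ge2$, and let $H=\sum_{r\in R\setminus\{q,Q\}}\eta_r$. Parts (i)--(iii) of Lemma~\ref{lem:X} give $0<H-\delta_Q$. We show that $H<\delta_Q$, using $R\setminus\{q,Q\}\subseteq\{2,\dots,Q-1\}\setminus\{q\}$ and Lemma~\ref{lem:phi}.

Let $Q\ge7$. Then $H<g(Q)$ and $\delta_Q>h(Q)$, where
\[
g(Q)=0.3634+0.6\sum_{n=3}^{Q-1}\frac1n,\qquad h(Q)=\frac Q{2\pi}-\frac{1.2}Q .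
\]
We have $g(7)=0.3634+0.6\cdot0.95=0.9334$ and $h(7)>0.942$. When $Q$ grows by $1$, $g$ grows by $0.6/Q<0.09$ and $h$ by more than $1/(2\pi)>0.15$. So $g(Q)<h(Q)$ for all $Q\ge7$.

Let $Q=6$. At most three of $\eta_2,\dots,\eta_5$ occur, so $H\le\eta_2+\eta_3+\eta_4<0.705<\delta_6$.

Let $Q=5$. If $q=2$, then $H\le\eta_3+\eta_4<0.341$. If $q=3$, then $H\le\eta_2+\eta_4<0.505$. If $q=4$, then $2\notin R$ by minimality, and $H\le\eta_3<0.2$. In each case $H<\delta_5$.

So $k(q,Q)=1$, and \eqref{eq:k} reads $s(q,Q)\,Q=d\pm q$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}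

Our main goal is $1\in R$, which says that the integer $d$ is itself a modulus. If $1\notin R$, the divisibilities of Lemma~\ref{lem:Q} leave very few possibilities for the minimal elements.

\begin{lemma}\label{lem:shape}
Assume $1\notin R$. Let $a=\min R$, $Q=\max R$, and let $A$ be the set of minimal elements of $R$. Then $Q\ge5$, and either $A=\{a,Q\}$, or $A=\{a,b,Q\}$ with $a<b$ and $Q=a+b$. Moreover $A\ne R$, and every element of $R\setminus A$ is a proper multiple of $a$.
\end{lemma}

\begin{proof}
Since $|R|\ge3$ and $a\ge2$, we have $Q\ge4$. If $Q=4$, then $R=\{2,3,4\}$, and $9\le d<10$ by $\sigma\ge0$ and Lemma~\ref{lem:small}(b); but $d=9$ is not coprime to $3$. So $Q\ge5$.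

Every $x\in R\setminus A$ is a proper multiple of some element of $A$, namely of its smallest divisor in $R$. If $Q$ were a proper multiple of some $c\in A$, then $k(c,Q)\ge2$ by Lemma~\ref{lem:X}(iv), contrary to Lemma~\ref{lem:Q}. So $Q\in A$. Also $a\in A$ and $a\ne Q$.

Let $u,v\in A\setminus\{Q\}$ be distinct. By Lemma~\ref{lem:Q}, $Q$ divides one of $d\pm u$ and one of $d\pm v$, hence, by subtraction, $u-v$ or $u+v$. Since $0<|u-v|<Q$ and $0<u+v<2Q$, we get $u+v=Q$. Three distinct elements $u,v,w$ of $A\setminus\{Q\}$ would give $u+v=u+w$, which is absurd. So $A$ has one of the two stated forms.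

If $A=R$, then $|R|\ge3$ forces $R=\{a,b,a+b\}$, and $d\ge2(a+b)\ge2(2+3)=10$ contradicts Lemma~\ref{lem:small}(b). Finally, proper multiples of $Q$ exceed $Q$, and so do proper multiples of $b$, as $2b>a+b=Q$. So each element of $R\setminus A$ is a proper multiple of $a$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:rational} the moduli are rational, so $d$ and $R$ are defined. There are distinct $q,r\in R$ with $q\mid r$: if $1\in R$, take $q=1$ and use $|R|\ge3$; otherwise use Lemma~\ref{lem:shape}. The moduli $d/q$ and $d/r$ have ratio $r/q\in\mathbb Z$.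
\end{proof}

For Theorem~\ref{thm:strong} we must also exclude the configurations left by Lemma~\ref{lem:shape}. In them each multiple of $a$ causes a loss at the frequency $a/d$, and at most two terms can gain.

\begin{proposition}\label{prop:one}
We have $1\in R$ and $\sigma<d/2$.
\end{proposition}

\begin{proof}
Suppose $1\notin R$ and use the notation of Lemma~\ref{lem:shape}. Apply Lemma~\ref{lem:X} with $q=a$. Each $x\in R\setminus A$ has $x\ge4$ and $X_a(x)\le-\delta_x\le-\delta_4<0$ by (iv) and (iii), and there is at least one such $x$. With (i) and (ii) this gives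
\begin{equation}\label{eq:final}
0\le\frac\sigma\pi<\sum_{r\in A\setminus\{a\}}\eta_r-\delta_4 .
\end{equation}
If $A=\{a,Q\}$, the right side is at most $\eta_5-\delta_4<0$. If $A=\{a,b,Q\}$ with $b\ge4$, then $Q>5$ and the right side is at most $\eta_4+\eta_5-\delta_4<0.2508-0.273<0$. The remaining case is $a=2$, $b=3$, $Q=5$, where $R\setminus A=\{4\}$ and $R=\{2,3,4,5\}$. Now the right side of \eqref{eq:final} is $\eta_3+\eta_5-\delta_4<0.04$, and we need the term $\sigma/\pi$: the elements of $R$ have sum $14$ and $d$ is odd, so $\sigma\ge1$ and $\sigma/\pi>0.3$. All cases contradict \eqref{eq:final}, and so $1\in R$.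

The element $1$ is minimal. By Lemma~\ref{lem:X}(i),(ii) with $q=1$, and because $\pi\eta_r\le\pi\eta_2=\pi-2<2\le r$ for $r\ge2$,
\[
\sigma<\sum_{r\in R\setminus\{1\}}\pi\eta_r<\sum_{r\in R\setminus\{1\}}r<d-\sigma .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
The moduli are rational by Proposition~\ref{prop:rational}. Proposition~\ref{prop:one} applies to every numerator $d$ that is maximal for divisibility, and shows that the sequences with $p_j=d$ have total density $1-\sigma/d>1/2$. Two different maximal numerators would give two disjoint families of density above $1/2$, contrary to $\sum_j\gamma_j=1$. So there is exactly one maximal numerator; call it $D$. For each $j$, the largest of the numerators divisible by $p_j$ is maximal, hence equal to $D$, so $p_j\mid D$. Since $1\in R$, the integer $D$ is a modulus, and it is the largest one because $\alpha_j\le p_j\le D$. Also $D/\alpha_j=q_j\,(D/p_j)\in\mathbb Z$ for every $j$. At least three moduli have numerator $D$ by Lemma~\ref{lem:small}(b), and we have seen that the densities of the moduli with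 numerator $D$ sum to more than $1/2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Covering systems of congruences and the Lov\'asz Local Lemma},
\texttt{https://www.math.stonybrook.edu/Videos/Colloquium/PDFs/20160204-Hough.pdf}.

\bibitem{graham}
R.~L.~Graham, J. Combin. Theory Ser. A \textbf{15} (1973).

\end{thebibliography}
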